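# Representing complete bipartite graphs by unit distances: $\operatorname{sph}K(m,n)=d(m,n)$ for $m\le n$

Throughout, $m,n,k$ are positive integers, $|\cdot|$ is the Euclidean norm, and $E^p$ is Euclidean $p$-space, identified with $\mathbb R^p$ when we need vectors.

## 1. A lift to Lorentz space, and a timelike vector made from a linear relation

Start with a construction. Let
$$L=\mathbb R^p\oplus\operatorname{span}(e,f),\qquad \langle e,e\rangle=\langle f,f\rangle=0,\quad \langle e,f\rangle=1,\quad e,f\perp\mathbb R^p,$$
with the usual inner product on $\mathbb R^p$. The plane spanned by $e,f$ contributes one positive and one negative direction (take $e\pm f$), so $L$ has dimension $p+2$ and signature $(p+1,1)$. For a point $x\in E^p$ put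
$$\hat x=\sqrt2\,x+e+\left(\tfrac12-|x|^2\right)f .$$
Then $\langle\hat x,\hat y\rangle=2x\cdot y+\left(\tfrac12-|y|^2\right)+\left(\tfrac12-|x|^2\right)$, that is,
$$\langle\hat x,\hat y\rangle=1-|x-y|^2,\qquad \langle\hat x,\hat x\rangle=1,\qquad \langle\hat x,f\rangle=1. \tag{1}$$
The sign of $\langle \hat x,\hat y\rangle$ tells us whether $x$ and $y$ are at distance at most $1$.

Now let two finite sets of points in $E^p$ be given, such that points of the same set are at distance $>1$ and points of different sets are at distance $\le 1$. Their lifts form finite sets $X,Y\subset L$ of unit vectors with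
$$\langle x,x'\rangle<0\ (x\ne x'),\quad \langle y,y'\rangle<0\ (y\ne y'),\quad \langle x,y\rangle\ge0,\quad \langle x,f\rangle=\langle y,f\rangle=1. \tag{2}$$
Here and below we write $x\in X$, $y\in Y$ for the lifted vectors.

The proof turns on what a linear relation among such vectors produces.

**Lemma 1.** Let $A_1,\dots,A_m$ and $B_1,\dots,B_n$ in $L$ satisfy (2), with $X=\{A_i\}$ and $Y=\{B_j\}$. Suppose $\sum a_iA_i=\sum b_jB_j$ with real coefficients, not all zero, and $\sum a_i=0$. Write $a^{\pm},b^\pm\ge 0$ for the positive and negative parts, and put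
$$D=\sum a_i^+A_i-\sum b_j^+B_j=\sum a_i^-A_i-\sum b_j^-B_j. \tag{3}$$
Then $\langle D,A_i\rangle\le0$ for all $i$, $\langle D,B_j\rangle\ge0$ for all $j$, and $\langle D,D\rangle<0$.

*Proof.* The two expressions in (3) agree because $\sum(a_i^+-a_i^-)A_i=\sum(b_j^+-b_j^-)B_j$.

To find $\langle D,A_i\rangle$, use the first expression if $a_i\le0$ and the second if $a_i>0$. In the chosen expression $A_i$ itself has coefficient $0$. So every term is a nonnegative multiple of some $\langle A_l,A_i\rangle<0$ with $l\neq i$, or of some $-\langle B_j,A_i\rangle\le0$. Hence $\langle D,A_i\rangle\le 0$. For $\langle D,B_j\rangle$, use the first expression if $b_j\le0$ and the second if $b_j>0$. The terms are now nonnegative multiples of $\langle A_i,B_j\rangle\ge0$ or of $-\langle B_l,B_j\rangle>0$ with $l\ne j$. Hence $\langle D,B_j\rangle\ge0$.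

For $\langle D,D\rangle$, multiply the first expression by the second:
$$\langle D,D\rangle=\sum_{i,l} a_i^+a_l^-\langle A_i,A_l\rangle-\sum_{i,j} a_i^+b_j^-\langle A_i,B_j\rangle-\sum_{i,j} b_j^+a_i^-\langle B_j,A_i\rangle+\sum_{j,l} b_j^+b_l^-\langle B_j,B_l\rangle .$$
In the first sum a nonzero coefficient forces $i\ne l$, because $a_i^+a_i^-=0$; likewise in the last. So all four contributions are $\le0$. Pairing the relation with $f$ gives $\sum b_j=\sum a_i=0$. If $a\ne0$, then $a$ has entries of both signs and the first sum is $<0$. If $a=0$, then $b\neq0$ has entries of both signs and the last sum is $<0$. Either way $\langle D,D\rangle<0$. $\blacksquare$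

**Example.** Let $A_1,\dots,A_4$ be the lifts, in cyclic order, of the vertices of a square of circumradius $r>1/\sqrt2$ centered at $0$ in a plane $E^2\subset E^p$. Let the $B_j$ be lifts of points at distance $R$ from $0$ in the orthogonal complement of that plane, pairwise more than $1$ apart, with $r^2+R^2\le1$. Then $A_1+A_3=2e+(1-2r^2)f=A_2+A_4$, so $A_1-A_2+A_3-A_4=0$ is a relation as in Lemma 1, and $D=A_1+A_3=2e+(1-2r^2)f$. One reads off $\langle D,D\rangle=4(1-2r^2)<0$, $\langle D,A_i\rangle=2(1-2r^2)<0$, $\langle D,B_j\rangle=2(1-r^2-R^2)\ge0$. Note also that $\langle D,f\rangle=2>0$; this sign will matter.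

**What this is for.** We want to know in how few dimensions the complete bipartite graph can be drawn so that "adjacent" means "at distance at most $1$". The vector $D$ separates the two parts, and the sign of $\langle D,f\rangle$ will tell us which part to project away. What remains after the projection is a spherical code whose size is controlled by definition.

## 2. Sphericity, dispersed sets on spheres, and the two theorems

**Definition (sphericity).** For a nonempty $X\subset E^p$, the *unit neighborhood graph* on $X$ has vertex set $X$ and edges $xy$ for distinct $x,y\in X$ with $|x-y|\le1$. For a finite simple graph $G$, $\operatorname{sph}G$ is the least $p$ such that $G$ is isomorphic to a unit neighborhood graph in $E^p$.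

For example, the path with three vertices has sphericity $1$: take $-1,0,1$ on the line.

**Definition (dispersed sets).** A nonempty subset $X$ of a Euclidean space is *dispersed* if $|x-y|>1$ for all distinct $x,y\in X$. The *dispersed point number* $\operatorname{dpn}Y$ is the maximum cardinality of a dispersed subset of $Y$.

For example, a unit circle has dispersed point number $5$: two of its points are more than $1$ apart exactly when their angle exceeds $60^\circ$.

**Definition ($N$ and $d$).** Let $S^k(r)$ be a hypersphere of radius $r$ in $E^k$, so that $S^1(r)$ is two points and $S^2(r)$ is a circle. Put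
$$N(k,m)=\operatorname{dpn}S^k(s(m)),\quad s(m)=\sqrt{\tfrac{m+1}{2m}},\qquad d(m,n)=m-1+\min\{k\ge1:N(k,m)\ge n\}.$$

It is easier to work with angles. For unit vectors $v,v'$ we have $|s(m)v-s(m)v'|^2=\frac{m+1}m(1-v\cdot v')$, and this exceeds $1$ iff $v\cdot v'<\frac1{m+1}$. So
$$N(k,m)\ge n\iff\text{there are $n$ unit vectors in $\mathbb R^k$ with all pairwise inner products}<\tfrac1{m+1}. \tag{4}$$

**Example.** $N(1,m)=2$. In the plane we need consecutive angles larger than $\arccos\frac1{m+1}$. This angle is $60^\circ$ for $m=1$, about $70.5^\circ$ for $m=2$, about $75.5^\circ$ for $m=3$, and it stays below $90^\circ$ for all $m$. Comparing with $72^\circ$ and $90^\circ$ gives $N(2,1)=N(2,2)=5$ and $N(2,m)=4$ for $m\ge3$. Hence $d(4,4)=3+2=5$, $d(2,4)=1+2=3$ and $d(4,2)=3+1=4$.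

The vectors $\pm e_1,\dots,\pm e_k$ have pairwise inner products $\le0$, so
$$N(k,m)\ge2k,\qquad d(m,n)\le m-1+\lceil n/2\rceil. \tag{5}$$

The problem comes from "Dispersed Points and Geometric Embedding of Complete Bipartite Graphs" (https://typeset.io/pdf/dispersed-points-and-geometric-embedding-of-complete-1gsim1skx8.pdf). Let $K(m,n)$ be the complete bipartite graph with parts of sizes $m$ and $n$. The following are quoted as known: $\operatorname{sph}K(m,n)\le d(m,n)$ for all $m,n$; $\operatorname{sph}K(n,n)>n$ for $n\ge3$, and in particular $\operatorname{sph}K(4,4)=5$; and $\operatorname{sph}K(m,n)=d(m,n)$ if $m\le3$ and $m\le n$. The conjecture to be proved or disproved is that $\operatorname{sph}K(m,n)=d(m,n)$ whenever $m\le n$. It is true.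

**Theorem 1.** For all positive integers $m\le n$, $\operatorname{sph}K(m,n)=d(m,n)$. Equivalently, for all $m,n$, $\operatorname{sph}K(m,n)=\min\{d(m,n),d(n,m)\}$.

**Theorem 2.** If $N(k,m)\ge n$ and $\lambda=n/m$, then $n<2k+\frac{\lambda^3+3\lambda^2}2$. Hence for $m\le n$
$$m-1+\frac n2-\frac{\lambda^3+3\lambda^2}4\;<\;\operatorname{sph}K(m,n)\;\le\;m-1+\lceil n/2\rceil .$$
In particular $\operatorname{sph}K(n,n)=\frac{3n}2-1$ for every even $n$, and $\operatorname{sph}K(n,n)\in\left\{\frac{3n-3}2,\frac{3n-1}2\right\}$ for every odd $n$.

The two forms of Theorem 1 are equivalent because $K(m,n)=K(n,m)$ and because of the following comparison.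

**Lemma 2.** If $m\le n$, then $d(m,n)\le d(n,m)$.

*Proof.* Let $k'$ be minimal with $N(k',n)\ge m$. By (4) there are $m$ unit vectors in $\mathbb R^{k'}$ with pairwise inner products $<\frac1{n+1}\le\frac1{m+1}$. Add $n-m$ orthonormal vectors in $n-m$ new dimensions; all new inner products are $0$. So $N(k'+n-m,m)\ge n$, and $d(m,n)\le m-1+k'+n-m=n-1+k'=d(n,m)$. $\blacksquare$

The hypothesis $m\le n$ in the first form cannot be dropped. Since $N(1,4)=2<3\le N(2,4)$, we get $d(4,3)=5$. Since $N(1,3)=2<4\le N(2,3)$, we get $d(3,4)=4$, so $\operatorname{sph}K(4,3)=\operatorname{sph}K(3,4)=4$.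

## 3. Stars, the four-cycle, and a simplex orthogonal to a sphere

**Stars, $m=1$.** Put the center of the star at $0$. The leaves $b_1,\dots,b_n$ satisfy $0<|b_j|\le1$. If two leaves with norms $r\ge s$ make an angle at most $60^\circ$, their squared distance is at most $r^2+s^2-rs\le r^2\le1$, which is not allowed. So all angles exceed $60^\circ$, the normalized leaves have inner products $<\frac12$, and $N(p,1)\ge n$. Thus $p\ge d(1,n)$. For example, $K(1,5)$ fits in the plane and $K(1,6)$ does not.

**The four-cycle $K(2,2)$.** On a line, let $x_1<x_2$ with $x_2-x_1>1$. A point within $1$ of both lies in $[x_2-1,x_1+1]$, an interval of length $2-(x_2-x_1)<1$, so two such points are less than $1$ apart. The line is impossible. In the plane, $(\pm0.6,0)$ and $(0,\pm0.6)$ work: the distances are $1.2$ within a part and $0.6\sqrt2<1$ across. So $\operatorname{sph}K(2,2)=2=d(2,2)$.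

**The general upper bound.** The planar example has one part in one subspace and the other part in the orthogonal complement. This generalizes and explains $s(m)$. A regular simplex with $m$ vertices and edge $1$ lies in $E^{m-1}$ and has squared circumradius $\frac{m-1}{2m}$, and
$$\frac{m-1}{2m}+s(m)^2=\frac{m-1}{2m}+\frac{m+1}{2m}=1 .$$
Let $k$ be minimal with $N(k,m)\ge n$, and take $n$ dispersed points on the sphere of radius $s(m)$ centered at $0$ in $E^k$. Finitely many distances are all $>1$, so they stay $>1$ after shrinking by a factor slightly less than $1$. Now the squared radii sum to less than $1$. Place the simplex, centered at $0$, in an orthogonal $E^{m-1}$ and enlarge it slightly, so that its edges become $>1$ while the sum of the squared radii stays $\le1$. All distances across are then $\le1$. This represents $K(m,n)$ in $E^{m-1+k}$, so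
$$\operatorname{sph}K(m,n)\le d(m,n). \tag{6}$$

**Example.** For $K(4,4)$ in $E^5$, take a regular tetrahedron with edge $1.05$ (squared circumradius $\frac38(1.05)^2<0.414$) and an orthogonal square of circumradius $0.75$ (side $0.75\sqrt2>1.06$). The squared distances across are $<0.414+0.5625<1$.

The content of Theorem 1 is the lower bound: no representation can beat "simplex orthogonal to sphere".

## 4. Lorentz geometry and Farkas' lemma

Let a real space carry a form of signature $(j,1)$, $j\ge0$. A vector $z\ne0$ is *causal* if $\langle z,z\rangle\le0$ and *timelike* if $\langle z,z\rangle<0$. In orthonormal coordinates $z=(u,a)$ with $\langle z,z\rangle=|u|^2-a^2$, a causal vector has $|u|\le|a|$, hence $a\ne0$. The causal vectors split by the sign of $a$ into two *nappes*, exchanged by $z\mapsto-z$. For example, $f$ in Section 1 is causal but not timelike.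

Let $z=(u,a)$, $z'=(u',a')$ be causal, so $\langle z,z'\rangle=u\cdot u'-aa'$ and $|u\cdot u'|\le|u||u'|\le|a||a'|$.

- (L1) If $z,z'$ are in the same nappe, then $aa'>0$ and $\langle z,z'\rangle\le0$.
- (L2) If $z$ is timelike, then $|u||u'|\le|u||a'|<|a||a'|$. So $\langle z,z'\rangle\ne0$, and it is negative iff $z,z'$ lie in the same nappe.
- (L3) If $\langle z,z\rangle=\langle z',z'\rangle=-1$ and the nappes agree, then $aa'\ge1$ and $(aa'-1)^2-(a^2-1)(a'^2-1)=(a-a')^2\ge0$. So $\langle z,z'\rangle\le\sqrt{(a^2-1)(a'^2-1)}-aa'\le-1$.
- (L4) If $U$ is a positive definite subspace of dimension $q$, the space is $U\oplus U^\perp$ and $U^\perp$ has signature $(j-q,1)$. If $z$ is timelike, $z^\perp$ is positive definite of dimension $j$.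

By (L2), whether two timelike vectors share a nappe is read from the sign of their product. So it makes no difference whether we ask this in $L$ or in a subspace containing them.

**Farkas' lemma.** Let $g,g_1,\dots,g_\ell$ be linear functionals on a finite-dimensional real space. If $g(z)\ge0$ whenever all $g_j(z)\ge0$, then $g=\sum c_jg_j$ with all $c_j\ge0$.

## 5. Projecting out the span of one part

In the construction of Section 3, one part is a simplex, and projecting it away leaves a spherical code. So a sensible attempt is this: given any representation, project away the span of one part $X$, and show that the other part becomes a code as in (4). We carry this as far as it goes.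

In this section $X=\{x_1,\dots,x_q\}$ and $Y$ satisfy (2), $|Y|=\ell\ge2$, and we **assume** that the $x_i$ are linearly independent and span a positive definite subspace $U$. Put $W=U^\perp$, so $L=U\oplus W$ and $W$ has signature $(k,1)$ with $k=p+1-q\ge0$. Write $z=z_U+z_W$.

**Lemma 3.** Under these assumptions:

- (i) If $v\in L$ and $\langle v,x_i\rangle\ge0$ for all $i$, then $v_U=\sum\alpha_ix_i$ with all $\alpha_i\ge0$.
- (ii) $\langle y_W,y'_W\rangle<0$ for $y\ne y'$. In particular every $y_W\ne0$.
- (iii) $\sigma:=-\langle f_W,f_W\rangle\ge q$.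
- (iv) Put $t_y=\langle f_W,y_W\rangle$. Then $t_y\le1$, and if $t_y>0$ then $\langle y_W,y_W\rangle\ge t_y^2$.

*Proof.* (i) Let $G=(\langle x_i,x_j\rangle)$. It is positive definite, with unit diagonal and nonpositive off-diagonal entries. If $v_U=\sum\alpha_ix_i$, then $G\alpha=(\langle v,x_i\rangle)_i\ge0$. Write $\alpha=\alpha^+-\alpha^-$. The parts have disjoint supports, so only off-diagonal entries of $G$ enter $(\alpha^-)^TG\alpha^+$, and this number is $\le0$. Thus
$$0\le(\alpha^-)^TG\alpha=(\alpha^-)^TG\alpha^+-(\alpha^-)^TG\alpha^-\le-(\alpha^-)^TG\alpha^- ,$$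
and positive definiteness forces $\alpha^-=0$.

(ii) By (i), $y_U=\sum\alpha_i(y)x_i$ with $\alpha_i(y)\ge0$, because $\langle x_i,y\rangle\ge0$. Then $\langle y_U,y'_U\rangle=\langle y_U,y'\rangle=\sum\alpha_i(y)\langle x_i,y'\rangle\ge0$, so $\langle y_W,y'_W\rangle=\langle y,y'\rangle-\langle y_U,y'_U\rangle<0$. Since $\ell\ge2$, each $y_W$ has a nonzero product with something.

(iii) By (i), $f_U=\sum\varphi_ix_i$ with $\varphi\ge0$, because $\langle f,x_i\rangle=1$. The equation $G\varphi=\mathbf 1$ reads $\varphi_i=1+\sum_{j\ne i}|G_{ij}|\varphi_j\ge1$. So $\langle f_U,f_U\rangle=\langle f_U,f\rangle=\sum\varphi_i\ge q$. Since $\langle f,f\rangle=0$, $\langle f_W,f_W\rangle=-\langle f_U,f_U\rangle$.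

(iv) $t_y=\langle f,y\rangle-\langle f,y_U\rangle=1-\sum\alpha_i(y)\le1$. Since the off-diagonal entries of $G$ are $\le0$ and $\alpha\ge0$,
$$\langle y_U,y_U\rangle=\alpha^TG\alpha\le\sum\alpha_i^2\le\left(\sum\alpha_i\right)^2=(1-t_y)^2 .$$
If $0<t_y\le1$, then $\langle y_W,y_W\rangle=1-\langle y_U,y_U\rangle\ge1-(1-t_y)^2=t_y(2-t_y)\ge t_y^2$. $\blacksquare$

The vectors $y_W$ have negative products, but they live in a space with one negative direction. To reach $\mathbb R^k$ we must project along some timelike vector of $W$. The next lemma says which timelike vectors are good enough.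

**Lemma 4.** In addition to the assumptions of this section, let $\epsilon\in W$ with $\langle\epsilon,\epsilon\rangle=-1$, and put $\tau_y=\langle y_W,\epsilon\rangle$. Suppose that for all $y\in Y$ we have $\tau_y\ge0$, and that $\tau_y^2\le\langle y_W,y_W\rangle/q$ whenever $\tau_y>0$. Then $k\ge1$ and $N(k,q)\ge\ell$. Hence $p\ge d(q,\ell)$.

*Proof.* Put $y^*=y_W+\tau_y\epsilon$. Then $\langle y^*,\epsilon\rangle=\tau_y-\tau_y=0$, so $y^*$ lies in $W\cap\epsilon^\perp$, which is positive definite of dimension $k$ by (L4). Expanding and using Lemma 3(ii),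
$$\langle y^*,y'^*\rangle=\langle y_W,y'_W\rangle+\tau_y\tau_{y'}<\tau_y\tau_{y'}\quad(y\ne y'),\qquad \langle y^*,y^*\rangle=\langle y_W,y_W\rangle+\tau_y^2 .$$
If $\tau_y>0$, then $|y^*|^2\ge q\tau_y^2+\tau_y^2=(q+1)\tau_y^2>0$. If $\tau_y=0$, then $y^*=y_W\ne0$. So all $y^*$ are nonzero, and in particular $k\ge1$. Let $y\ne y'$. If $\tau_y,\tau_{y'}>0$, the normalized inner product is $<\frac{\tau_y\tau_{y'}}{|y^*||y'^*|}\le\frac1{q+1}$. Otherwise it is $<0$. By (4), $N(k,q)\ge\ell$, so $p=q-1+k\ge d(q,\ell)$. $\blacksquare$

The obvious candidate is $\epsilon=e_0:=f_W/\sqrt\sigma$, for which $\tau_y=t_y/\sqrt\sigma$. **If all $t_y\ge0$, it works:** when $t_y>0$, Lemma 3 gives $\tau_y^2=t_y^2/\sigma\le\langle y_W,y_W\rangle/q$, and Lemma 4 applies.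

## 6. Where the projection stops: a square, and a tetrahedron with two points inside its circumsphere

The attempt has two gaps.

**The span need not be positive definite.** In the $K(4,4)$ example of Section 3, let $X$ be the square. Its lifts satisfy $x_1+x_3=x_2+x_4$ (in cyclic order), so they are not even independent. Nothing in a given representation announces which part plays the simplex.

**Some $t_y$ may be negative.** Then Lemma 3(iv) says nothing about $\langle y_W,y_W\rangle$, while two negative numbers $\tau_y,\tau_{y'}$ still contribute a positive product $\tau_y\tau_{y'}$ to $\langle y^*,y'^*\rangle$. This is a real obstruction. Consider in $E^3$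
$$x_{1,2}=(\pm s,0,b),\quad x_{3,4}=(0,\pm s,-b),\quad y_{1,2}=(0,0,\pm h),\qquad s=h=0.505,\ b=0.355 .$$
Within the parts, $|x_1-x_2|=|x_3-x_4|=|y_1-y_2|=1.01$, and the other squared distances among the $x_i$ are $2s^2+4b^2=1.01415$. Across, the squared distances are $s^2+(h+b)^2=0.994625$ and $s^2+(h-b)^2=0.277525$. So this represents $K(4,2)$ in $E^3$, although $d(4,2)=4$.

Take $X$ to be the part of size $4$. The off-diagonal entries of $G$ are $1-1.0201=-0.0201$ and $1-1.01415=-0.01415$, so $G$ is diagonally dominant. Hence $U$ is positive definite of dimension $4$ and all assumptions of Section 5 hold. All $x_i$ have norm $R$ with $R^2=s^2+b^2=0.38105$, and their sum is $0$, so $g=\frac14\sum\hat x_i=e+\left(\frac12-R^2\right)f$ lies in $U$ and has $\langle g,\hat x_i\rangle=1-2R^2$ for every $i$. Therefore $f_U=g/(1-2R^2)$, and for a point $y$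
$$t_y=1-\frac{\langle g,\hat y\rangle}{1-2R^2}=1-\frac{1-R^2-|y|^2}{1-2R^2}=\frac{|y|^2-R^2}{1-2R^2}.$$
Both $y_j$ lie inside the circumsphere ($h^2<R^2$), so $t_{y}<0$ for both. Here $k=p+1-q=0$: both $y^*$ are $0$ in a space of dimension $0$, and the conclusion of Lemma 4 is false.

So an argument that always projects out the part $X$ would prove the false inequality $\operatorname{sph}K(4,2)\ge d(4,2)$. Some further input must decide which part to project out, and it must also supply a timelike vector $\epsilon\in W$ with all $\langle y_W,\epsilon\rangle\ge0$. The vector $D$ of Lemma 1 does both. In this example, with the four $x_i$ as the $A$'s and the $y_j$ as the $B$'s, a relation is $\frac h{2b}(\hat x_1+\hat x_2-\hat x_3-\hat x_4)=\hat y_1-\hat y_2$ (both sides equal $2\sqrt2\,h$ times the third coordinate vector). Its coefficients on the $x$ side sum to $0$, and $D=\frac h{2b}(\hat x_1+\hat x_2)-\hat y_1$ has $\langle D,f\rangle=\frac hb-1>0$. As in the square example of Section 1, the sign is positive, and we shall see that this tells us to project out the other part, the pair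 $y_1,y_2$.

## 7. The nearest point of a cone in hyperbolic space

**Lemma 5.** Let $X,Y\subset L$ satisfy (2), $|X|=q\ge1$, $|Y|=\ell\ge2$. Suppose there is $D\in L$ with
$$\langle D,D\rangle<0,\quad\langle D,f\rangle<0,\quad\langle D,x\rangle\le0\ (x\in X),\quad\langle D,y\rangle\ge0\ (y\in Y).$$
Then $k:=p+1-q\ge1$ and $\ell\le N(k,q)$. Hence $p\ge d(q,\ell)$.

The plan is to show that $X$ may be projected out (Step 1), that the cone $\{z\in W:\langle z,y_W\rangle\ge0\ \forall y\}$ contains a timelike vector in the nappe of $f_W$ (Step 2), and then to take the point of this cone *nearest to $e_0$* in hyperbolic distance. At that point the optimality condition gives exactly the second hypothesis of Lemma 4.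

**Step 1: the assumption of Section 5 holds.** Let $X=\{x_1,\dots,x_q\}$. Suppose $c\ne0$ and $z=\sum c_ix_i$ has $\langle z,z\rangle\le0$; this includes the case $z=0$. Put $z'=\sum|c_i|x_i$. For $i\ne j$ we have $|c_ic_j|\langle x_i,x_j\rangle\le c_ic_j\langle x_i,x_j\rangle$, because $\langle x_i,x_j\rangle<0$. So $\langle z',z'\rangle\le\langle z,z\rangle\le0$. Moreover $\langle z',f\rangle=\sum|c_i|>0$, so $z'\ne0$ is causal and, by (L1), not in the nappe of $f$. By (L2) and $\langle D,f\rangle<0$, $D$ is in the nappe of $f$. So $-z'$ is in the nappe of $D$, and (L2) gives $\langle z',D\rangle>0$. But $\langle z',D\rangle=\sum|c_i|\langle x_i,D\rangle\le0$, a contradiction. Hence the $x_i$ are linearly independent and span a positive definite $U$. We now have $W$, $\sigma$, $t_y$, $e_0=f_W/\sqrt\sigma$ and Lemmas 3 and 4 at our disposal.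

**Step 2: $D_W$ is timelike, lies in the cone, and shares the nappe of $e_0$.** Since $U$ is positive definite, $\langle D_W,D_W\rangle=\langle D,D\rangle-\langle D_U,D_U\rangle\le\langle D,D\rangle<0$. Lemma 3(i) applied to $-D$ gives $D_U=-\sum\kappa_ix_i$ with $\kappa_i\ge0$, so
$$\langle D_W,y_W\rangle=\langle D,y\rangle-\langle D_U,y\rangle=\langle D,y\rangle+\sum\kappa_i\langle x_i,y\rangle\ge0 .$$
For the nappes: $\langle f_W,f\rangle=\langle f_W,f_W\rangle=-\sigma<0$ and $\langle D_W,D\rangle=\langle D_W,D_W\rangle<0$. By (L2), $f_W$ is in the nappe of $f$ and $D_W$ is in the nappe of $D$. Those two nappes agree by $\langle D,f\rangle<0$. So $\langle D_W,e_0\rangle<0$.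

**Step 3: a nearest point exists.** Put
$$H=\{z\in W:\langle z,z\rangle=-1,\ \langle z,e_0\rangle<0\},\qquad \widehat C=\{z\in W:\langle z,y_W\rangle\ge0\ \ \forall y\in Y\},\qquad C=\widehat C\cap H .$$
By (L3), $\langle z,e_0\rangle\le-1$ on $H$, so $H$ and $C$ are closed. By Step 2, $D_W/\sqrt{-\langle D_W,D_W\rangle}\in C$, so $C\neq\emptyset$. Any $z\in H$ is $z=ae_0+u$ with $u\perp e_0$ and $a=-\langle z,e_0\rangle\ge1$, and then $\langle u,u\rangle=a^2-1$. Since $e_0^\perp\cap W$ is positive definite, the sets $\{z\in H:-\langle z,e_0\rangle\le c\}$ are bounded, hence compact. So some $e_*\in C$ maximizes $\langle z,e_0\rangle$ over $C$. Put $\theta=-\langle e_*,e_0\rangle\ge1$.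

**Step 4: the optimality condition.** Let $z\in\widehat C$. For small $s>0$ the vector $e_*+sz$ lies in the convex cone $\widehat C$, is timelike, and has negative product with $e_0$, the last two by continuity. Its normalization therefore lies in $C$. Since $-\langle e_*+sz,e_*+sz\rangle=1-2s\langle e_*,z\rangle-s^2\langle z,z\rangle$, the normalizing factor is $1+s\langle e_*,z\rangle+O(s^2)$, and maximality of $e_*$ gives
$$\bigl(-\theta+s\langle e_0,z\rangle\bigr)\bigl(1+s\langle e_*,z\rangle\bigr)+O(s^2)\le-\theta .$$
Comparing the terms of order $s$, $\langle e_0,z\rangle-\theta\langle e_*,z\rangle\le0$. So $\langle\theta e_*-e_0,z\rangle\ge0$ whenever all $\langle y_W,z\rangle\ge0$. By Farkas' lemma, and because the form on $W$ is nondegenerate,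
$$\theta e_*=e_0+\sum_{y\in Y}c_y\,y_W,\qquad c_y\ge0. \tag{7}$$
Put $\tau_y=\langle y_W,e_*\rangle$, which is $\ge0$ since $e_*\in\widehat C$. Pairing (7) with $e_*$ gives $-\theta=-\theta+\sum c_y\tau_y$. All terms $c_y\tau_y$ are $\ge0$, so
$$c_y=0\quad\text{whenever }\tau_y>0. \tag{8}$$

**Step 5: $e_*$ satisfies the hypotheses of Lemma 4.** We have $\tau_y\ge0$. Let $\tau_y>0$. Pair (7) with $y_W$; by (8) the term $c_y\langle y_W,y_W\rangle$ is absent, and by Lemma 3(ii) the other products are negative:
$$\theta\tau_y=\frac{t_y}{\sqrt\sigma}+\sum_{y'\ne y}c_{y'}\langle y'_W,y_W\rangle\le\frac{t_y}{\sqrt\sigma}.$$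
Since $\theta\ge1$, this forces $t_y>0$, and since $\sigma\ge q$ we get $\tau_y\le t_y/\sqrt q$. Lemma 3(iv) now gives $\tau_y^2\le t_y^2/q\le\langle y_W,y_W\rangle/q$. Lemma 4 with $\epsilon=e_*$ yields $k\ge1$, $N(k,q)\ge\ell$ and $p\ge d(q,\ell)$. $\blacksquare$

The dangerous $y$, those with $t_y\le0$, have been moved to $\tau_y=0$: the last step shows that $\tau_y>0$ forces $t_y>0$.

## 8. The lower bound $\operatorname{sph}K(m,n)\ge d(m,n)$ for $m\le n$

*Proof of Theorem 1.* Let $m\le n$. The upper bound is (6), and for $m\le3$ the equality is one of the quoted results. Let $4\le m\le n$, and suppose $K(m,n)$ is represented in $E^p$ with $p<d(m,n)$. Let $A_1,\dots,A_m,B_1,\dots,B_n\in L$ be the lifted points. They satisfy (2).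

**Step 1: find a relation with coefficient sum zero.** By (5), $p\le m-2+\lceil n/2\rceil$, and $\lceil n/2\rceil\le n-2$ since $n\ge4$. So $p\le m+n-4$. The $m+n$ vectors lie in a space of dimension $p+2$, so the relations $\sum a_iA_i=\sum b_jB_j$ form a space of dimension at least $m+n-(p+2)\ge2$. The condition $\sum a_i=0$ is one linear equation, so a nonzero relation satisfies it. Lemma 1 gives $D$ with $\langle D,D\rangle<0$, $\langle D,A_i\rangle\le0$, $\langle D,B_j\rangle\ge0$.

**Step 2: let the sign of $\langle D,f\rangle$ choose the part to project out.** Since $D$ is timelike and $f$ is causal, $\langle D,f\rangle\ne0$ by (L2).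

If $\langle D,f\rangle<0$, apply Lemma 5 with $X=\{A_i\}$, $Y=\{B_j\}$. It gives $p\ge d(m,n)$.

If $\langle D,f\rangle>0$, apply Lemma 5 to $-D$ with $X=\{B_j\}$, $Y=\{A_i\}$. The hypotheses hold: $\langle-D,f\rangle<0$, $\langle-D,B_j\rangle\le0$, $\langle-D,A_i\rangle\ge0$. It gives $p\ge d(n,m)$, and $d(n,m)\ge d(m,n)$ by Lemma 2.

Both cases contradict $p<d(m,n)$. $\blacksquare$

The hypothesis $m\le n$ enters through Lemma 2, in the second case. The size restriction enters only through $n\ge4$ in Step 1 and through $|Y|\ge2$ in Lemma 5. For $n=3$ the count in Step 1 guarantees only a one-dimensional space of relations, and the equation $\sum a_i=0$ may leave nothing.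

## 9. A trace inequality for codes with small positive inner products

Theorem 2 needs an upper bound for $n$ when $N(k,m)\ge n$. The idea is to pass to a matrix $T$ with nonnegative entries, so that $\operatorname{tr}T=0$ and $\operatorname{tr}T^3\ge0$. If $n$ were much larger than $2k$, $T$ would have many eigenvalues equal to $1$ and few negative ones. The negative ones would then have to be large in absolute value to balance the trace, and their cubes would make $\operatorname{tr}T^3$ negative.

*Proof of Theorem 2.* Let $N(k,m)\ge n$ and $\lambda=n/m$. If $n\le2k$ the first inequality is trivial, since $\lambda>0$. Let $n\ge2k+1\ge3$. Then $k\ge2$, because $N(1,m)=2$.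

**Step 1: the matrix.** By (4), choose unit vectors $v_1,\dots,v_n\in\mathbb R^k$ with pairwise inner products $<\varepsilon:=\frac1{m+1}$. Let $V$ be their Gram matrix, $J$ the all-ones matrix, and
$$Q=V-\varepsilon J,\qquad T=I-\frac1{1-\varepsilon}Q .$$
The diagonal of $Q$ is $1-\varepsilon$ and its off-diagonal entries are negative. So $T$ is symmetric with zero diagonal and strictly positive off-diagonal entries.

**Step 2: the spectrum of $T$.** An eigenvalue $\nu$ of $Q$ corresponds to the eigenvalue $1-\frac{\nu}{1-\varepsilon}$ of $T$.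

On $\mathbf 1^\perp$ the form of $Q$ equals that of $V\ge0$. The span of the eigenvectors of $Q$ with negative eigenvalues therefore meets the hyperplane $\mathbf 1^\perp$ only in $0$, so it has dimension at most $1$. Thus $T$ has at most one eigenvalue $>1$, counted with multiplicity. Since $\operatorname{rank}Q\le k+1$, the eigenvalue $1$ of $T$ has multiplicity at least $n-k-1$. Since $V\ge0$ and $J\le nI$, we have $Q\ge-\varepsilon nI$. So the largest eigenvalue $\rho$ of $T$ satisfies
$$\rho\le1+\frac{\varepsilon n}{1-\varepsilon}=1+\frac nm=1+\lambda .$$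
By the Perron–Frobenius theorem, applied to $T$ with its positive off-diagonal entries, $\rho$ is simple. The eigenvalue $1$ has multiplicity at least $n-k-1\ge k\ge2$, so it is not the largest one, and $\rho>1$. All other eigenvalues are $\le1$.

**Step 3: the two traces.** Let $S$ be the sum of the positive eigenvalues other than $\rho$. They are $\le1$, so their cubes sum to at most $S$; and $S\ge n-k-1$. Apart from $\rho$ and at least $n-k-1$ eigenvalues equal to $1$, there are at most $k$ eigenvalues, so at most $k$ are negative. Since $\operatorname{tr}T=0$, the negative ones sum to $-(\rho+S)$. By the power-mean inequality, their cubes sum to at most $-(\rho+S)^3/k^2$. As $T$ has nonnegative entries,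
$$0\le\operatorname{tr}T^3\le\rho^3+S-\frac{(\rho+S)^3}{k^2}. \tag{9}$$

**Step 4: solve for $n$.** Write $S=k+c'$. Then $c'\ge n-2k-1\ge0$. Multiplying (9) by $k^2$,
$$k^2\rho^3+k^3+k^2c'\ge(k+\rho+c')^3>k^3+3k^2(\rho+c'),$$
where we dropped the other, positive, terms of the cube. So $2c'<\rho^3-3\rho$. The function $x^3-3x$ is increasing for $x\ge1$, and $1<\rho\le1+\lambda$, so
$$n-2k-1\le c'<\tfrac12\bigl((1+\lambda)^3-3(1+\lambda)\bigr)=\tfrac12(\lambda^3+3\lambda^2-2).$$
Adding $2k+1$ gives $n<2k+\frac{\lambda^3+3\lambda^2}2$, the first claim.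

**Step 5: the bounds on sphericity.** Let $m\le n$. By Theorem 1, $\operatorname{sph}K(m,n)=m-1+k$ with $k$ minimal such that $N(k,m)\ge n$. The first claim gives $k>\frac n2-\frac{\lambda^3+3\lambda^2}4$, and (5) gives $k\le\lceil n/2\rceil$. These are the two bounds.

For $m=n$ we have $\lambda=1$ and $\frac{\lambda^3+3\lambda^2}4=1$, so $\frac n2-1<k\le\lceil n/2\rceil$. If $n$ is even, $k=\frac n2$ and $\operatorname{sph}K(n,n)=\frac{3n}2-1$. If $n$ is odd, $k\in\left\{\frac{n-1}2,\frac{n+1}2\right\}$ and $\operatorname{sph}K(n,n)=n-1+k\in\left\{\frac{3n-3}2,\frac{3n-1}2\right\}$. $\blacksquare$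

For $n=2$ this gives $2$, and for $n=4$ it gives $5$, in agreement with Section 3 and with the quoted value of $\operatorname{sph}K(4,4)$.

## 10. Odd $n$: codes of $2k+1$ vectors in $\mathbb R^k$

For odd $n$ these arguments do not decide in general which of the two values occurs. Write $n=2k+1$. By Theorem 1 and (4), the smaller value $\frac{3n-3}2$ occurs exactly when there are $2k+1$ unit vectors in $\mathbb R^k$ with all pairwise inner products $<\frac1{2k+2}$.

Two small cases can be done by hand. For $n=3$, $k=1$: the line has only two unit vectors, so $\operatorname{sph}K(3,3)=4$. For $n=5$, $k=2$: among five unit vectors in the plane some two make an angle at most $72^\circ$, and $\cos72^\circ>0.3>\frac16$, so the smaller value is excluded and $\operatorname{sph}K(5,5)=7$.
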